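\title{Monochromatic clique decompositions of edge-colored graphs}

\begin{abstract}
Let $\phi_k(n,K_r)$ be the smallest number $\phi$ such that the edge set of every $k$-edge-colored graph of order $n$ can be partitioned into at most $\phi$ parts, each a single edge or a monochromatic $K_r$. We prove that $\phi_k(n,K_r)=t_{R_k(r)-1}(n)$ for all $k\ge 1$, $r\ge 3$ and $n\ge 1$, where $R_k(r)$ is the $k$-color Ramsey number of $K_r$ and $t_s(n)$ is the number of edges of the $s$-partite Tur\'an graph. The case $r=3$ confirms a conjecture stated for $k\ge4$ and $n\ge R_k(3)$. The proof is an induction that deletes one vertex together with edge-disjoint monochromatic cliques through it; a random ordering of the vertices shows that a vertex suitable for deletion always exists.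
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, undirected and simple. Let $G$ and $H$ be graphs, and let the edges of $G$ be colored with $k$ colors; no condition is imposed on the coloring. A \emph{monochromatic $H$-decomposition} of $G$ is a partition of $E(G)$ in which each part is either a single edge or the edge set of a monochromatic copy of $H$. Let $\phi_k(n,H)$ be the smallest number $\phi$ such that every graph of order $n$, under every coloring of its edges with $k$ colors, has a monochromatic $H$-decomposition with at most $\phi$ parts. We determine $\phi_k(n,H)$ when $H$ is a complete graph $K_r$, $r\ge3$.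

A decomposition of $G$ that uses $\nu$ copies of $K_r$ has
\begin{equation}\label{eq:count}
e(G)-\Bigl(\binom r2-1\Bigr)\nu
\end{equation}
parts. A colored graph therefore needs many parts when it has many edges and few edge-disjoint monochromatic copies of $K_r$. The first candidate for the worst case is a densest colored graph with no monochromatic $K_r$ at all, and two standard objects describe it.

For $s\ge1$, the \emph{Tur\'an graph} $T_s(n)$ is the complete $s$-partite graph on $n$ vertices whose classes have sizes as equal as possible, and $t_s(n)$ is its number of edges. For $n\le s$ some classes may be empty and $T_s(n)=K_n$. Tur\'an's theorem states that a graph of order $n$ containing no $K_{s+1}$ has at most $t_s(n)$ edges. For $r_1,\dots,r_k\ge 3$, the \emph{Ramsey number} $R(K_{r_1},\dots,K_{r_k})$ is the smallest $N$ such that every coloring of the edges of $K_N$ with colors $1,\dots,k$ contains, for some $i$, a copy of $K_{r_i}$ in color $i$. We write $R_k(r)$ for this number when all $r_i$ equal $r$. A $k$-edge-colored graph with no monochromatic $K_r$ contains no complete graph on $R_k(r)$ vertices, so it has at most $t_{R_k(r)-1}(n)$ edges. This many edges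 can be attained.

\begin{lemma}\label{lem:blowup}
Let $k\ge1$, $r_1,\dots,r_k\ge3$ and $s=R(K_{r_1},\dots,K_{r_k})-1$. For every $n\ge1$ the edges of $T_s(n)$ can be colored with colors $1,\dots,k$ so that for no $i$ is there a $K_{r_i}$ in color $i$. In particular, $\phi_k(n,K_r)\ge t_{R_k(r)-1}(n)$ for all $k\ge1$, $r\ge3$, $n\ge1$.
\end{lemma}

\begin{proof}
By the minimality of the Ramsey number, $K_s$ has a coloring with no $K_{r_i}$ in color $i$ for any $i$. Index the classes of $T_s(n)$ by the vertices of $K_s$, and give every edge between the classes $j$ and $j'$ the color of $jj'$. A clique of $T_s(n)$ meets each class at most once, so it has the same colors as a clique of the same order in $K_s$; hence no $K_{r_i}$ in color $i$ appears. When all $r_i$ equal $r$, the only monochromatic $K_r$-decomposition of this colored graph is the one into its $t_s(n)$ single edges.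
\end{proof}

For small $n$ this lower bound is the truth. Put $R=R_k(r)$. If $n<R$, then $t_{R-1}(n)=\binom n2$, and no graph of order $n$ needs more parts than it has edges. If $n=R$, then $t_{R-1}(n)=\binom n2-1$; every graph other than $K_n$ has at most this many edges, and $K_n$ contains a monochromatic $K_r$, which saves $\binom r2-1\ge2$ parts by \eqref{eq:count}. One is led to guess that edges beyond the Tur\'an number always create enough edge-disjoint monochromatic cliques to pay for themselves.

For triangles the following is known: $\phi_k(n,K_3)=t_{R_k(3)-1}(n)+o(n^2)$ for all $k\ge2$, and for $k=2,3$, where $R_2(3)=6$ and $R_3(3)=17$, there is an $n_0$ such that $\phi_k(n,K_3)=t_{R_k(3)-1}(n)$ for all $n\ge n_0$. The conjecture posed in \cite{mono} is that, for $k\ge4$,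
\[
\phi_k(n,K_3)=t_{R_k(3)-1}(n)\qquad\text{for all } n\ge R_k(3).
\]
We prove the conjecture, and the same formula for all cliques, all numbers of colors and all orders. The known upper bounds are not used.

\begin{theorem}\label{thm:main}
For all $k\ge1$, $r\ge3$ and $n\ge1$,
\[
\phi_k(n,K_r)=t_{R_k(r)-1}(n).
\]
\end{theorem}

For cliques of order at least $4$, different colors may be given different cliques.

\begin{theorem}\label{thm:offdiagonal}
Let $k\ge1$, $r_1,\dots,r_k\ge4$ and $R=R(K_{r_1},\dots,K_{r_k})$. For every $n\ge1$, every $k$-edge-colored graph of order $n$ can be decomposed into at most $t_{R-1}(n)$ parts, each a single edge or a $K_{r_i}$ in color $i$ for some $i$. This bound is best possible for every $n$.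
\end{theorem}

The upper bounds use a single property of the coloring, and the value of the Ramsey number plays no role. Let $\mathcal C$ be a family of cliques (complete subgraphs) of a graph $G$, each of order at least $3$. A \emph{$\mathcal C$-decomposition} of $G$ is a partition of $E(G)$ into single edges and edge sets of members of $\mathcal C$. We call $\mathcal C$ \emph{$(s+1)$-unavoidable} in $G$ if every $K_{s+1}\subseteq G$ contains a member of $\mathcal C$. By the definition of the Ramsey number, the monochromatic copies of $K_r$ in a $k$-edge-colored graph form an $R_k(r)$-unavoidable family. For triangles the colorless statement is as follows.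

\begin{theorem}\label{thm:triangles}
Let $n\ge1$ and $s\ge1$, let $G$ be a graph of order $n$, and let $\mathcal C$ be a family of triangles of $G$ such that every $K_{s+1}\subseteq G$ contains a member of $\mathcal C$. Then $E(G)$ can be partitioned into at most $t_s(n)$ parts, each a single edge or the edge set of a member of $\mathcal C$. Equivalently, $\mathcal C$ contains at least $\frac12\bigl(e(G)-t_s(n)\bigr)$ pairwise edge-disjoint triangles.
\end{theorem}

The two forms are equivalent by \eqref{eq:count}: a decomposition with $\nu$ triangles has $e(G)-2\nu$ parts, and $e(G)-2\nu\le t_s(n)$ if and only if $\nu\ge\frac12(e(G)-t_s(n))$. The case $\mathcal C=\emptyset$ is Tur\'an's theorem. The content of Theorem~\ref{thm:triangles} lies in the constant $\frac12$. With $\frac13$ in its place a greedy argument suffices: remove edge-disjoint members of $\mathcal C$ until none is left; if $\nu$ were removed, the remaining graph contains no $K_{s+1}$, so $e(G)-3\nu\le t_s(n)$ by Tur\'an's theorem. On the other side, $\frac12$ cannot be increased.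

\begin{example}\label{ex:sharp}
Let $s\ge2$, $G=K_{s+2}$, and let $\mathcal C$ consist of the four triangles of a fixed $K_4\subseteq G$. Any $s+1$ vertices of $G$ include at least three vertices of this $K_4$, so $\mathcal C$ is $(s+1)$-unavoidable. Any two of the four triangles share an edge, so at most one of them can be used. The graph $T_s(s+2)$ has two classes of size $2$ and $s-2$ classes of size $1$, so $e(G)-t_s(s+2)=2$. Hence the constant $\frac12$ is optimal for every $s\ge2$. The pair $(G,\mathcal C)$ needs exactly $t_s(s+2)$ parts, so in Theorem~\ref{thm:triangles} the Tur\'an graph need not be the only extremal graph. For $s=2$ this is the monochromatic $K_4$, which needs $4=t_2(4)$ parts.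
\end{example}

The proof is by induction on $n$. Section~\ref{sec:deletion} attaches to each vertex $v$ an integer $a(v)$ and shows that $v$ can be deleted when $a(v)\ge\lceil n/s\rceil$. Section~\ref{sec:random} reduces the existence of such a vertex to a probabilistic inequality about one vertex in a random ordering, and checks it by hand for triangles when $n\le 3s$. Sections~\ref{sec:graphs} and~\ref{sec:hypergraphs} prove the inequality for triangles and for larger cliques, by different arguments. Section~\ref{sec:proofs} assembles the theorems.

\section{Links and the deletion of a vertex}\label{sec:deletion}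

In this section and the next, $s\ge1$ is fixed, $G$ is a graph of order $n\ge2$, and $\mathcal C$ is a family of cliques of $G$ of arbitrary orders at least $3$. Let $\pi(G,\mathcal C)$ be the minimum number of parts in a $\mathcal C$-decomposition of $G$, and put
\[
q=\lceil n/s\rceil .
\]

An induction on the order can spend $t_s(n)-t_s(n-1)$ parts on the deleted vertex. A largest class of $T_s(n)$ has $q$ vertices, each of degree $n-q$. Deleting one of them leaves class sizes that still differ by at most one, that is, it leaves $T_s(n-1)$. Thus
\begin{equation}\label{eq:increment}
t_s(n)-t_s(n-1)=n-q .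
\end{equation}
A vertex of degree at most $n-q$ can be deleted with its edges taken singly. If all degrees are larger, some edges at the deleted vertex $v$ must be grouped into members of $\mathcal C$ through $v$. Two cliques through $v$ are edge-disjoint exactly when $v$ is their only common vertex, since a second common vertex $u$ gives the common edge $uv$. This suggests the following definitions.

A \emph{hypergraph} $\mathcal H$ on a finite set $U$ is a family of nonempty subsets of $U$, called edges, and a \emph{matching} in $\mathcal H$ is a set of pairwise disjoint edges. The \emph{weight} of a matching $M$ is $w(M)=\sum_{e\in M}(|e|-1)$, and $w^*(\mathcal H)$ is the maximum weight of a matching in $\mathcal H$; the empty matching has weight $0$. If all edges have size $2$, then $\mathcal H$ is a graph, $w(M)=|M|$, and $w^*(\mathcal H)$ is the matching number $\nu(\mathcal H)$. The \emph{link} of a vertex $v$ of $G$ is the hypergraph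
\[
\mathcal L_v=\{V(K)\setminus\{v\}: K\in\mathcal C,\ v\in V(K)\}
\]
on the neighborhood $N(v)$. Matchings in $\mathcal L_v$ correspond to sets of edge-disjoint members of $\mathcal C$ through $v$. The clique on $e\cup\{v\}$ covers $|e|$ edges at $v$ with one part, so it saves $|e|-1$ parts among the edges at $v$; the weight adds up these savings.

\begin{lemma}\label{lem:deletion}
Let $v$ be a vertex of $G$ and $M$ a matching in $\mathcal L_v$. Let $G'$ be obtained from $G$ by deleting $v$ and, for every $e\in M$, all edges with both ends in $e$, and let $\mathcal C'$ be the set of members of $\mathcal C$ contained in $G'$. Then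
\[
\pi(G,\mathcal C)\le\pi(G',\mathcal C')+d(v)-w(M).
\]
If $\mathcal C$ is $(s+1)$-unavoidable in $G$, then $\mathcal C'$ is $(s+1)$-unavoidable in $G'$.
\end{lemma}

\begin{proof}
Take a $\mathcal C'$-decomposition of $G'$ with $\pi(G',\mathcal C')$ parts. Add the cliques on $e\cup\{v\}$ for $e\in M$. They are members of $\mathcal C$; they pairwise share only the vertex $v$; and each of their edges either contains $v$ or lies inside some $e\in M$, so it is not an edge of $G'$. They cover all the deleted edges that avoid $v$, and $\sum_{e\in M}|e|$ of the edges at $v$. Add the remaining $d(v)-\sum_{e\in M}|e|$ edges at $v$ as single edges. Every edge of $G$ is now covered exactly once, and the number of added parts is $|M|+d(v)-\sum_{e\in M}|e|=d(v)-w(M)$.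

A $K_{s+1}$ in $G'$ is a $K_{s+1}$ in $G$. If $\mathcal C$ is $(s+1)$-unavoidable in $G$, it contains a member of $\mathcal C$, and this member lies in $G'$, so it belongs to $\mathcal C'$.
\end{proof}

Let $b_v=n-1-d(v)$ be the number of non-neighbors of $v$ other than $v$, and define
\[
a(v)=w^*(\mathcal L_v)+b_v+1 .
\]
Then $d(v)-w^*(\mathcal L_v)=n-a(v)$. Applying Lemma~\ref{lem:deletion} to a matching of maximum weight and using \eqref{eq:increment}, we obtain the induction step:
\begin{equation}\label{eq:step}
\text{if } a(v)\ge q \text{ and } \pi(G',\mathcal C')\le t_s(n-1), \text{ then } \pi(G,\mathcal C)\le t_s(n-1)+n-q=t_s(n).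
\end{equation}
In the extremal pair $G=T_s(n)$, $\mathcal C=\emptyset$, the number $a(v)$ is the size of the class of $v$, and a vertex of a largest class has $a(v)=q$. In general $a(v)$ plays the role of a class size, with one unit of weight in the link worth as much as one non-neighbor. It remains to show that an $(s+1)$-unavoidable family forces a vertex with $a(v)\ge q$.

\section{Random orderings}\label{sec:random}

The hypothesis on $\mathcal C$ is a statement about cliques, while $a(v)$ depends on one vertex and its link. To connect the two we use a random ordering in the style of Caro and Wei: a local rule selects a set of vertices that is a clique containing no member of $\mathcal C$, and the expected size of this set is a sum of local terms.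

Give each vertex of $G$ an independent \emph{time}, uniformly distributed in $[0,1]$. With probability $1$ the times are distinct, and they define a uniformly random ordering of $V(G)$; the \emph{predecessors} of $v$ are the vertices with smaller time. Call $v$ \emph{free} if all its predecessors are neighbors of $v$ and the set of its predecessors contains no edge of $\mathcal L_v$.

\begin{lemma}\label{lem:free}
Let $\mathcal C$ be $(s+1)$-unavoidable in $G$.
\begin{enumerate}
\item[(a)] In every ordering of $V(G)$, at most $s$ vertices are free.
\item[(b)] If $\Pr[v\text{ is free}]\ge 1/a(v)$ for every vertex $v$, then some vertex $v$ has $a(v)\ge q$.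
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $S$ be the set of free vertices. Of any two vertices of $S$, the earlier is a predecessor of the later, hence adjacent to it; so $S$ spans a clique. Suppose that $V(K)\subseteq S$ for some $K\in\mathcal C$, and let $v$ be the last vertex of $K$. Then $V(K)\setminus\{v\}$ is an edge of $\mathcal L_v$ contained in the set of predecessors of $v$, which contradicts $v\in S$. If $|S|\ge s+1$, any $s+1$ vertices of $S$ span a $K_{s+1}$ containing no member of $\mathcal C$, against the hypothesis.

(b) By linearity of expectation and (a),
\[
\frac{n}{\max_v a(v)}\le\sum_{v}\frac1{a(v)}\le\sum_v\Pr[v\text{ is free}]=\mathbb E|S|\le s .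
\]
So $\max_v a(v)\ge n/s$, and since $a(v)$ is an integer, $\max_v a(v)\ge\lceil n/s\rceil=q$.
\end{proof}

Apart from being passed on to $G'$ in Lemma~\ref{lem:deletion}, the hypothesis that $\mathcal C$ is $(s+1)$-unavoidable is used only in part (a). When $\mathcal C=\emptyset$, a vertex $v$ is free exactly when it comes first among itself and its $b_v$ non-neighbors, which has probability $1/(b_v+1)=1/a(v)$; Lemma~\ref{lem:free} and \eqref{eq:step} then prove Tur\'an's theorem by induction. For $T_s(n)$ with $n\ge s$ the sum $\sum_v 1/a(v)$ equals $s$, each class contributing $1$, so the estimate in (b) leaves no room: the inequality $\Pr[v\text{ is free}]\ge1/a(v)$ is needed with constant exactly $1$.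

\subsection*{Triangles with $n\le3s$}

Let $\mathcal C$ be an $(s+1)$-unavoidable family of triangles, so that each link is a graph and $a(v)=\nu(\mathcal L_v)+b_v+1$. We find a vertex with $a(v)\ge q$ when $q\le3$.

If $q=1$, every vertex will do. If $q=2$, then $n\ge s+1$. Were $a(v)=1$ for all $v$, the graph $G$ would be complete and all links empty, so $\mathcal C=\emptyset$, although $G\supseteq K_{s+1}$.

The case $q=3$, that is $2s+1\le n\le3s$, is the first in which the structure of the link matters. Suppose that $a(v)\le2$, that is $\nu(\mathcal L_v)+b_v\le1$, for every $v$. We claim that each $v$ is free with probability at least $\frac12$. If $\nu(\mathcal L_v)=b_v=0$, then $v$ is always free. Otherwise one of the following holds.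
\begin{itemize}
\item $b_v=1$ and $\mathcal L_v$ has no edge. Then $v$ is free exactly when it precedes its non-neighbor, which has probability $\frac12$.
\item $b_v=0$, $\nu(\mathcal L_v)=1$, and all edges of $\mathcal L_v$ contain a common vertex $u$. Then $v$ is free whenever it precedes $u$, which has probability $\frac12$.
\item $b_v=0$, $\nu(\mathcal L_v)=1$, and no vertex lies on all edges. Any two edges meet, so there are edges $xy$, $xz$ and an edge avoiding $x$, which must be $yz$; an edge meeting all three of these has both ends in $\{x,y,z\}$. So the edges of $\mathcal L_v$ form a triangle $xyz$, and $v$ is free exactly when at most one of $x,y,z$ precedes it, that is, when $v$ is first or second among four vertices. This has probability $\frac24=\frac12$.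
\end{itemize}
The expected number of free vertices is at least $n/2>s$, which contradicts Lemma~\ref{lem:free}(a). With \eqref{eq:step} and induction on $n$, this proves Theorem~\ref{thm:triangles} for $n\le 3s$.

The example also shows why the obvious estimate is too weak. The $2\nu(\mathcal L_v)$ vertices covered by a maximum matching meet every edge of $\mathcal L_v$, so $v$ is free whenever it precedes these vertices and its non-neighbors, which has probability $1/(2\nu(\mathcal L_v)+b_v+1)$. In the last two cases above this gives $\frac13$, and $n/3\le s$ yields no contradiction. The value $\frac12$ came from two different events: $v$ precedes one well-chosen vertex (the star), or at most one vertex of an odd set precedes $v$ (the triangle). A general graph with given matching number combines these two shapes.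

\subsection*{The local problem}

The event that $v$ is free depends only on $v$, its link and its non-neighbors, so we isolate it. Let $U$, $W$ and $\{v\}$ be pairwise disjoint finite sets, $b=|W|$, and let $\mathcal H$ be a hypergraph on $U$. All elements receive independent uniform times in $[0,1]$, and $A$ is the set of elements of $U\cup W$ whose time is smaller than that of $v$. Put
\[
p(\mathcal H,b)=\Pr[A\cap W=\emptyset\text{ and }A\text{ contains no edge of }\mathcal H].
\]
With $U=N(v)$ and $W$ the set of non-neighbors of $v$ other than $v$, we have $\Pr[v\text{ is free}]=p(\mathcal L_v,b_v)$, and the inequality required in Lemma~\ref{lem:free}(b) is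
\begin{equation}\label{eq:local}
p(\mathcal H,b)\ge\frac1{w^*(\mathcal H)+b+1}.
\end{equation}
The events ``$u\in A$'' are not independent, but they become so after conditioning on the time of $v$: given that $v$ has time $t$, each element of $U\cup W$ lies in $A$ independently with probability $t$. We write $\Pr_t$ for this conditional probability; the probability of an event is the integral of $\Pr_t$ over $t\in[0,1]$. The integrals that occur are, for integers $j\ge0$,
\begin{equation}\label{eq:integrals}
\int_0^1(1-t)^j\,dt=\frac1{j+1},\qquad\int_0^1t(1-t)^j\,dt=\frac1{j+1}-\frac1{j+2}=\frac1{(j+1)(j+2)},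
\end{equation}
where the second follows from the first by writing $t=1-(1-t)$.

\section{Links that are graphs}\label{sec:graphs}

The description of a graph with given matching number in terms of star centers and odd sets is the Tutte--Berge formula: for a graph $L$ on the vertex set $U$,
\[
\nu(L)=\min_{B\subseteq U}\tfrac12\bigl(|U|+|B|-o(L-B)\bigr),
\]
where $o(L-B)$ is the number of components of $L-B$ with an odd number of vertices. Let $B$ attain the minimum and let $C_1,C_2,\dots$ be the vertex sets of the components of $L-B$. Since $\sum_i\lfloor|C_i|/2\rfloor=\frac12\bigl(|U|-|B|-o(L-B)\bigr)$, we get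
\begin{equation}\label{eq:TB}
\nu(L)=|B|+\sum_i\lfloor|C_i|/2\rfloor .
\end{equation}
For a star with at least two edges one takes $B$ to be the center, and for a triangle $B=\emptyset$.

\begin{lemma}\label{lem:graph}
Let $L$ be a graph on $U$ with matching number $m$. Then $p(L,b)\ge\dfrac1{m+b+1}$.
\end{lemma}

\begin{proof}
Take $B$ and $C_1,C_2,\dots$ as in \eqref{eq:TB}, and put $c_i=\lfloor|C_i|/2\rfloor$, $c=\sum_ic_i$ and $\beta=|B|+b$, so that $\beta+c=m+b$. Let $F$ be the event that $A\cap(B\cup W)=\emptyset$ and $|A\cap C_i|\le1$ for all $i$. An edge of $L$ either meets $B$ or has both ends in one component $C_i$, so on $F$ the set $A$ contains no edge of $L$. Hence $p(L,b)\ge\Pr[F]$.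

Fix the time $t$ of $v$. For a set $C$ of size $j\ge1$ we have $\Pr_t[|A\cap C|\le1]=(1-t)^j+jt(1-t)^{j-1}$. If $|C_i|=2c_i+1$, this equals
\[
(1-t)^{2c_i}\bigl(1-t+(2c_i+1)t\bigr)=(1-t)^{2c_i}(1+2c_it).
\]
If $|C_i|=2c_i$, then $c_i\ge1$ and it equals $(1-t)^{2c_i}+2c_it(1-t)^{2c_i-1}$, which is at least $(1-t)^{2c_i}(1+2c_it)$ because $(1-t)^{2c_i-1}\ge(1-t)^{2c_i}$. The sets $B\cup W,C_1,C_2,\dots$ are pairwise disjoint, so under $\Pr_t$ the conditions defining $F$ are independent, and
\[
\Pr\nolimits_t[F]\ge(1-t)^{\beta}\prod_i(1-t)^{2c_i}(1+2c_it)\ge(1-t)^{\beta+2c}(1+2ct),
\]
since expanding $\prod_i(1+2c_it)$ gives $1+2ct$ plus nonnegative terms. Integrating with \eqref{eq:integrals},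
\[
\Pr[F]\ge\frac1{\beta+2c+1}+\frac{2c}{(\beta+2c+1)(\beta+2c+2)}=\frac{\beta+4c+2}{(\beta+2c+1)(\beta+2c+2)} .
\]
It remains to compare this with $1/(\beta+c+1)$. We have
\begin{align*}
(\beta+4c+2)(\beta+c+1)&=\beta^2+5\beta c+4c^2+3\beta+6c+2,\\
(\beta+2c+1)(\beta+2c+2)&=\beta^2+4\beta c+4c^2+3\beta+6c+2,
\end{align*}
and the difference is $\beta c\ge0$. Hence $\Pr[F]\ge1/(\beta+c+1)=1/(m+b+1)$.
\end{proof}

\begin{remark}\label{rem:tight}
Lemma~\ref{lem:graph} holds with equality at both ends of its range. If $L$ has no edge, then $p(L,b)=1/(b+1)$. If $L=K_{2m+1}$ and $b=0$, then $A$ contains no edge exactly when $v$ is first or second among $2m+2$ elements, so $p(L,0)=2/(2m+2)=1/(m+1)$. These are the cases $c=0$ and $\beta=0$, in which the difference $\beta c$ vanishes.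
\end{remark}

\section{Links with edges of size at least three}\label{sec:hypergraphs}

When the members of $\mathcal C$ have order at least $4$, the edges of the links have size at least $3$, and \eqref{eq:TB} is not available. In exchange, the obvious estimate loses less. Let $M$ be a matching of maximum cardinality $m$, covering a set $X$ of $h$ elements. Every edge meets $X$, for otherwise it could be added to $M$. So it suffices that $v$ precede all of $X\cup W$, which has probability $1/(h+b+1)$. The target is $1/(w(M)+b+1)=1/(h-m+b+1)$, and $m\le h/3$. The missing probability is recovered from the orderings in which exactly one element $x\in X$ precedes $v$. Then only edges meeting $X$ in $x$ alone can lie in $A$, and the maximality of $|M|$ limits how many such edges two elements of the same edge of $M$ can have simultaneously.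

\begin{lemma}\label{lem:hypergraph}
Let $\mathcal H$ be a hypergraph on $U$ all of whose edges have size at least $3$, and let $M=\{e_1,\dots,e_m\}$ be a matching of maximum cardinality in $\mathcal H$. Then $p(\mathcal H,b)\ge\dfrac1{w(M)+b+1}$.
\end{lemma}

\begin{proof}
If $m=0$, then $\mathcal H$ has no edge and $p(\mathcal H,b)=1/(b+1)$. Let $m\ge1$, and put
\[
X=e_1\cup\dots\cup e_m,\qquad Y=U\setminus X,\qquad h=|X|\ge3m,\qquad N=h+b\ge3 .
\]
Then $w(M)=h-m$, so we must show $p(\mathcal H,b)\ge1/(N-m+1)$.

\emph{Edges with one element in $X$.} For $x\in X$ let $\mathcal F_x=\{f\setminus\{x\}: f\in\mathcal H,\ f\cap X=\{x\}\}$, a family of subsets of $Y$. For $t\in[0,1]$ let $Y_t$ be the set of elements of $Y$ with time smaller than $t$; it contains each element of $Y$ independently with probability $t$. Let $P_x(t)$ be the probability that $Y_t$ contains a member of $\mathcal F_x$. Since $Y_t\subseteq Y_{t'}$ for $t\le t'$, the function $P_x$ is nondecreasing.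

Let $x\ne y$ lie in the same edge $e_i$. Any $f'\in\mathcal F_x$ and $g'\in\mathcal F_y$ intersect: if they were disjoint, then $f'\cup\{x\}$ and $g'\cup\{y\}$ would be disjoint edges of $\mathcal H$ avoiding every $e_j$ with $j\ne i$, and replacing $e_i$ by these two edges would give a matching of size $m+1$. Hence the events ``$Y_t$ contains a member of $\mathcal F_x$'' and ``$Y\setminus Y_t$ contains a member of $\mathcal F_y$'' are disjoint. The set $Y\setminus Y_t$ contains each element independently with probability $1-t$, so it is distributed as $Y_{1-t}$, and therefore $P_x(t)+P_y(1-t)\le1$. For $t\le\frac12$ we have $t\le 1-t$, and monotonicity gives $P_x(t)+P_y(t)\le1$. Summing over the $\binom{|e_i|}2$ pairs in $e_i$, in which each element appears $|e_i|-1$ times, we get $\sum_{x\in e_i}P_x(t)\le|e_i|/2$. Summing over $i$,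
\begin{equation}\label{eq:half}
\sum_{x\in X}\bigl(1-P_x(t)\bigr)\ge\frac h2\qquad\text{for }0\le t\le\tfrac12 .
\end{equation}

\emph{The good events.} Fix the time $t$ of $v$, so that $A\cap Y=Y_t$. With probability $(1-t)^N$ we have $A\cap(X\cup W)=\emptyset$, and then $A$ contains no edge, because every edge meets $X$. For each $x\in X$, with probability $t(1-t)^{N-1}$ we have $A\cap(X\cup W)=\{x\}$. In this case an edge $f\subseteq A$ satisfies $f\cap X=\{x\}$, so $A$ contains an edge exactly when $Y_t$ contains a member of $\mathcal F_x$. Since $Y$ is disjoint from $X\cup W$, this last event is independent of $A\cap(X\cup W)$ under $\Pr_t$. These $h+1$ events for $A\cap(X\cup W)$ are pairwise disjoint, so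
\[
p(\mathcal H,b)\ge\int_0^1(1-t)^N\,dt+\int_0^1t(1-t)^{N-1}\sum_{x\in X}\bigl(1-P_x(t)\bigr)\,dt\ge\frac1{N+1}+\frac h2\int_0^{1/2}t(1-t)^{N-1}\,dt,
\]
where we used \eqref{eq:half} on $[0,\frac12]$ and discarded the nonnegative integral over $[\frac12,1]$. Substituting $u=1-t$,
\[
\int_{1/2}^1t(1-t)^{N-1}\,dt=\int_0^{1/2}(u^{N-1}-u^N)\,du=\frac{2^{-N}}N-\frac{2^{-N-1}}{N+1}=\frac{(N+2)2^{-N-1}}{N(N+1)},
\]
while the integral over $[0,1]$ is $\frac1{N(N+1)}$ by \eqref{eq:integrals}. Therefore
\[
p(\mathcal H,b)\ge\frac{N+\gamma}{N(N+1)},\qquad\text{where }\ \gamma=\frac h2\,\eta,\quad\eta=1-(N+2)2^{-N-1}>0 .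
\]

\emph{The final inequality.} Since $N(N-m+1)=N(N+1)-mN$, the inequality $\frac{N+\gamma}{N(N+1)}\ge\frac1{N-m+1}$ is equivalent to
\begin{equation}\label{eq:final}
\gamma(N-m+1)\ge mN .
\end{equation}
From $h\ge3m$ we get $\gamma\ge\frac32m\eta$, and from $m\le h/3\le N/3$ we get $N-m+1\ge\frac23N+1$. So \eqref{eq:final} holds if $\frac32\eta\bigl(\frac23N+1\bigr)\ge N$, that is, if $\eta(N+\frac32)\ge N$. Inserting $\eta$, this reads $\frac32\ge(N+2)(N+\frac32)2^{-N-1}$, and multiplying by $2^{N+2}$ gives
\[
6\cdot2^N\ge(2N+3)(N+2).
\]
For $N=3$ this is $48\ge45$. When $N\ge3$ increases by $1$, the left side doubles, while the right side is multiplied by $\frac{2N+5}{2N+3}\cdot\frac{N+3}{N+2}\le\frac{11}9\cdot\frac65<2$. So the inequality holds for all $N\ge3$.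
\end{proof}

Since $w(M)\le w^*(\mathcal H)$, Lemma~\ref{lem:hypergraph} implies \eqref{eq:local} for hypergraphs whose edges have size at least $3$.

\begin{remark}\label{rem:size}
The lower bound on the size of the edges enters only through $h\ge3m$ in the last step. For a graph with $m\ge1$ one has $h=2m$ and $\gamma=m\eta$, so \eqref{eq:final} becomes $\eta(N-m+1)\ge N$, which is false because $\eta<1$ and $N-m+1\le N$. This is why graphs need the separate argument of Lemma~\ref{lem:graph}. Neither lemma applies to a link that has both edges of size $2$ and larger edges, and for this reason Theorem~\ref{thm:offdiagonal} assumes $r_i\ge4$ for all $i$.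
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

One induction covers both kinds of families.

\begin{proposition}\label{prop:induction}
Let $n\ge1$ and $s\ge1$, let $G$ be a graph of order $n$, and let $\mathcal C$ be an $(s+1)$-unavoidable family of cliques of $G$. Suppose that either all members of $\mathcal C$ are triangles, or all members of $\mathcal C$ have order at least $4$. Then $\pi(G,\mathcal C)\le t_s(n)$.
\end{proposition}

\begin{proof}
We use induction on $n$. For $n=1$ there are no edges and $t_s(1)=0$. Let $n\ge2$. If the members of $\mathcal C$ are triangles, every link is a graph, and \eqref{eq:local} holds for it by Lemma~\ref{lem:graph}. If they have order at least $4$, every link has edges of size at least $3$, and \eqref{eq:local} holds for it by Lemma~\ref{lem:hypergraph}. In both cases $\Pr[v\text{ is free}]=p(\mathcal L_v,b_v)\ge1/a(v)$ for every vertex $v$, so Lemma~\ref{lem:free}(b) gives a vertex $v$ with $a(v)\ge q$. Let $G'$ and $\mathcal C'$ be as in Lemma~\ref{lem:deletion} for this $v$ and a matching of maximum weight in $\mathcal L_v$. The graph $G'$ has order $n-1$, the family $\mathcal C'$ is $(s+1)$-unavoidable in $G'$,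 and as a subfamily of $\mathcal C$ it satisfies the same condition on orders. By induction $\pi(G',\mathcal C')\le t_s(n-1)$, and \eqref{eq:step} gives $\pi(G,\mathcal C)\le t_s(n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:triangles}]
The first form of the statement is the case of triangles in Proposition~\ref{prop:induction}, and the second form is equivalent to it by \eqref{eq:count}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:offdiagonal}]
Let $s=R-1$, let $G$ be a $k$-edge-colored graph of order $n$, and let $\mathcal C$ be the set of all copies of $K_{r_i}$ in color $i$, for $1\le i\le k$. Every $K_{s+1}=K_R$ in $G$ contains a member of $\mathcal C$ by the definition of $R$, and all members have order at least $4$. Proposition~\ref{prop:induction} gives a decomposition into at most $t_{R-1}(n)$ parts of the required kind. For the coloring of $T_{R-1}(n)$ in Lemma~\ref{lem:blowup} the family $\mathcal C$ is empty, so $t_{R-1}(n)$ parts are needed.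
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lower bound is Lemma~\ref{lem:blowup}. For $r\ge4$ the upper bound is Theorem~\ref{thm:offdiagonal} with $r_1=\dots=r_k=r$. For $r=3$, apply Theorem~\ref{thm:triangles} with $s=R_k(3)-1$ to the family of monochromatic triangles of a $k$-edge-colored graph, which is $R_k(3)$-unavoidable.
\end{proof}

\begin{thebibliography}{1}

\bibitem{mono}
\emph{Monochromatic $K_r$-Decompositions of Graphs},
\texttt{https://docentes.fct.unl.pt/tmjs/files/mono-clique-preprint.pdf}

\end{thebibliography}
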